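# Mixed products of powers: $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$

## 1. Equal exponents and a block factorization

Let $A,B\in M_n(\mathbb C)$ be positive semidefinite, written $A,B\ge 0$, and let $p>0$. We compare the mixed product $A^pB^p+B^pA^p$ with $A^{2p}+B^{2p}$. Powers are taken by the spectral decomposition.

**Definition (norms).** The singular values of a matrix $X$ are $s_1(X)\ge s_2(X)\ge\dots$. The Ky Fan norms are $\|X\|_{(k)}=\sum_{j\le k}s_j(X)$. A norm on $M_n(\mathbb C)$ is *unitarily invariant* if $\|UXV\|=\|X\|$ for all $X$ and all unitary $U,V$.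

For $X=\operatorname{diag}(3,-1)$ we have $\|X\|_{(1)}=3$ (the operator norm) and $\|X\|_{(2)}=4$ (the trace norm). For Hermitian $Y$ we write $\lambda_1(Y)\ge\lambda_2(Y)\ge\dots$ for the ordered eigenvalues; if $Y\ge0$ these are also its singular values. We use four textbook facts.

- **Variational principle.** For Hermitian $Y$, $\sum_{j\le k}\lambda_j(Y)=\max\operatorname{Tr}\Pi Y$ over orthogonal projections $\Pi$ of rank $k$. If $Y_+$ is the positive part, $\operatorname{Tr}Y_+=\max\operatorname{Tr}EY$ over all orthogonal projections $E$.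
- **Weyl monotonicity.** If $Y\le Y'$, then $\lambda_j(Y)\le\lambda_j(Y')$ for all $j$.
- **Horn's inequality.** $\sum_{j\le k}s_j(XY)\le\sum_{j\le k}s_j(X)s_j(Y)$. It holds for rectangular matrices too: pad them with zeros, which only adds zero singular values.
- **Fan dominance.** If $\|X\|_{(k)}\le\|Y\|_{(k)}$ for all $k$, then $\|X\|\le\|Y\|$ for every unitarily invariant norm.

**Proposition 1.** For $A,B\ge0$, $p>0$ and every unitarily invariant norm, $\|A^pB^p+B^pA^p\|\le\|A^{2p}+B^{2p}\|$.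

**Proof.** Factor through $2n$ dimensions:
$$A^pB^p+B^pA^p=\mathcal X\mathcal W,\qquad \mathcal X=[A^p,\;B^p],\qquad \mathcal W=\begin{bmatrix}B^p\\A^p\end{bmatrix}.$$
Here $\mathcal X\mathcal X^*=A^{2p}+B^{2p}=\mathcal W^*\mathcal W$, so $s_j(\mathcal X)^2=s_j(\mathcal W)^2=\lambda_j(A^{2p}+B^{2p})$ for $j\le n$. By Horn's inequality $\|\mathcal X\mathcal W\|_{(k)}\le\sum_{j\le k}s_j(\mathcal X)s_j(\mathcal W)=\|A^{2p}+B^{2p}\|_{(k)}$ for every $k$, and Fan dominance finishes the proof. $\square$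

What changes if the exponents differ? The following question is posed in "Singular Value Inequalities: New Approaches to Conjectures" (https://digitalcommons.unf.edu/cgi/viewcontent.cgi?article=1437&context=etd): given $A,B\ge0$ and $p,q>0$, is $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$ for every unitarily invariant norm?

When $A$ and $B$ commute, the answer is easy. Diagonalize them together; on a common eigenvector with eigenvalues $x,y\ge0$ the claim is
$$x^py^q+y^px^q\le x^{p+q}+y^{p+q},\qquad\text{that is,}\qquad (x^p-y^p)(x^q-y^q)\ge0,$$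
and the two factors have the same sign. Thus $0\le A^pB^q+B^pA^q\le A^{p+q}+B^{p+q}$ as matrices, and Weyl monotonicity with Fan dominance gives every norm. Without commutation, $(A^p-B^p)(A^q-B^q)$ is still the difference of the two sides, but it is in general not Hermitian, and "$\ge0$" has no meaning for it. Only for $p=q$ is it a square.

The answer to the question is yes, and our goal is a complete proof.

**Theorem A.** $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$ for all $n$, all $A,B\ge0$ in $M_n(\mathbb C)$, all $p,q>0$ and all unitarily invariant norms.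

## 2. Unequal exponents and the matrix $N_t$

Let us repeat the factorization with $p\neq q$. Rename $A^{p+q},B^{p+q}$ as $A,B$ and put $t=p/(p+q)$; the mixed product becomes $A^tB^{1-t}+B^tA^{1-t}$. If $t\le\frac12$ we can still peel off the column $\mathcal W$ with entries $B^{1/2},A^{1/2}$. What remains is the row $[A^tB^{1/2-t},\,B^tA^{1/2-t}]$, and its square is no longer $A+B$.

**Theorem B.** Let $A,B>0$, $0<t\le\frac12$, and
$$N_t=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t.\tag{1}$$
Then for all $k$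
$$\|N_t\|_{(k)}\le\|A+B\|_{(k)}.\tag{2}$$
Consequently, for all $A,B\ge0$, $p,q>0$, $\zeta_1,\zeta_2\in\mathbb C$ and all unitarily invariant norms,
$$\|\zeta_1A^pB^q+\zeta_2B^pA^q\|\le\max(|\zeta_1|,|\zeta_2|)\,\|A^{p+q}+B^{p+q}\|.$$

Theorem A is the case $\zeta_1=\zeta_2=1$.

**Proof that (2) implies the rest.** The purpose of this step is to leave only a statement about the positive matrix $N_t$. If $\zeta_1=\zeta_2=0$ there is nothing to prove; otherwise divide by $\max(|\zeta_1|,|\zeta_2|)$ and assume $|\zeta_1|,|\zeta_2|\le1$. Let $A,B>0$, $0<t\le\frac12$, and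
$$\mathcal X=[A^tB^{1/2-t},\,B^tA^{1/2-t}],\qquad\mathcal W=\begin{bmatrix}B^{1/2}\\A^{1/2}\end{bmatrix},\qquad Z=\zeta_1I\oplus\zeta_2I.$$
Then $\mathcal X\mathcal X^*=N_t$, $\mathcal W^*\mathcal W=A+B$ and $\mathcal XZ\mathcal W=\zeta_1A^tB^{1-t}+\zeta_2B^tA^{1-t}$. Since $Z$ is a contraction, $s_j(Z\mathcal W)\le s_j(\mathcal W)$. Horn's inequality, Cauchy–Schwarz and (2) give
$$\|\mathcal XZ\mathcal W\|_{(k)}\le\sum_{j\le k}s_j(\mathcal X)s_j(\mathcal W)\le\|N_t\|_{(k)}^{1/2}\,\|A+B\|_{(k)}^{1/2}\le\|A+B\|_{(k)},$$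
and Fan dominance passes to all unitarily invariant norms. Replacing $A,B$ by $A^{p+q},B^{p+q}$ with $t=p/(p+q)$ settles $A,B>0$, $p\le q$. If $p>q$, take adjoints, which does not change singular values:
$$(\zeta_1A^pB^q+\zeta_2B^pA^q)^*=\bar\zeta_2A^qB^p+\bar\zeta_1B^qA^p,$$
and now the first exponent is the smaller one. For semidefinite $A,B$ apply the result to $A+\varepsilon I$, $B+\varepsilon I$ and let $\varepsilon\downarrow0$; positive powers are continuous on positive semidefinite matrices. $\square$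

From now on $A,B>0$ and only (2) is at stake. Some cases can be done by hand. At $t=\frac12$ we have $N_{1/2}=A+B$: this is Proposition 1. If $A=B$, then $N_t=2A$ and (2) is an equality for every $t$. And $k=n$, the trace, works for all $t$: with orthonormal eigenbases $Af_i=x_if_i$ and $Bg_j=y_jg_j$,
$$\operatorname{Tr}A^{2t}B^{1-2t}=\sum_{i,j}|\langle f_i,g_j\rangle|^2x_i^{2t}y_j^{1-2t}\le\sum_{i,j}|\langle f_i,g_j\rangle|^2\big(2tx_i+(1-2t)y_j\big)=2t\operatorname{Tr}A+(1-2t)\operatorname{Tr}B.$$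
Adding the same bound with $A,B$ exchanged gives $\operatorname{Tr}N_t\le\operatorname{Tr}(A+B)$. Double sums of this kind, over two eigenbases with a scalar inequality inside, will return.

## 3. Interpolating between $t=\frac14$ and $t=\frac12$

The family $N_t$ depends on $t$ through powers, so a natural approach is to make $t$ complex and use the three lines theorem: if $F$ is analytic and bounded on a closed strip (continuous up to the edges) and $|F|\le C$ on both edges, then $|F|\le C$ inside. The edge $\operatorname{Re}z=\frac12$ is free. We need a second edge.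

**Step 1: an eigenvalue form of the arithmetic–geometric mean inequality.** This prepares the edge $\operatorname{Re} z=\frac14$. We claim, for $X,Y\ge0$ and $j\le n$,
$$2s_j(X^{1/2}Y^{1/2})\le\lambda_j(X+Y).\tag{3}$$
Let $G=X^{1/2}Y^{1/2}$, $V=\begin{bmatrix}X^{1/2}\\Y^{1/2}\end{bmatrix}$ and $U=I\oplus(-I)$. Since $VV^*=\begin{bmatrix}X&G\\G^*&Y\end{bmatrix}$ and conjugation by $U$ changes the sign of the off-diagonal blocks,
$$2\begin{bmatrix}0&G\\G^*&0\end{bmatrix}=VV^*-UVV^*U\le VV^*.$$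
The first $n$ eigenvalues of $\begin{bmatrix}0&G\\G^*&0\end{bmatrix}$ are $s_1(G),\dots,s_n(G)$, and the first $n$ eigenvalues of $VV^*$ are those of $V^*V=X+Y$. Weyl monotonicity gives (3).

Put $X=A^{1/2}$, $Y=B^{1/2}$, so that $GG^*=A^{1/4}B^{1/2}A^{1/4}$. By (3), and by $\big(\frac{X+Y}2\big)^2=\frac{X^2+Y^2}2-\big(\frac{X-Y}2\big)^2\le\frac{X^2+Y^2}2$,
$$\lambda_j(A^{1/4}B^{1/2}A^{1/4})=s_j(G)^2\le\lambda_j\Big(\Big(\frac{X+Y}2\Big)^2\Big)\le\tfrac12\lambda_j(A+B).\tag{4}$$

**Step 2: the strip.** This step proves (2) for $\frac14\le t\le\frac12$. Let $\mathcal X(z)=[A^zB^{1/2-z},\,B^zA^{1/2-z}]$, an entire function, bounded on $\frac14\le\operatorname{Re}z\le\frac12$ because the operator norm of $A^z$ equals that of $A^{\operatorname{Re}z}$. On $n\times2n$ matrices put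
$$|||\mathcal X|||=\Big(\sum_{j\le k}s_j(\mathcal X)^2\Big)^{1/2}=\|\mathcal X\mathcal X^*\|_{(k)}^{1/2}.$$
By the variational principle this is the supremum of the Frobenius norms of $\Pi\mathcal X$ over projections $\Pi$ of rank $k$, hence a norm. On the two edges:

- For $z=\frac14+iy$, $\mathcal X\mathcal X^*=A^{iy}(A^{1/4}B^{1/2}A^{1/4})A^{-iy}+B^{iy}(B^{1/4}A^{1/2}B^{1/4})B^{-iy}$. The matrices $A^{iy},B^{iy}$ are unitary, so the triangle inequality for $\|\cdot\|_{(k)}$ and (4), used for $(A,B)$ and $(B,A)$, give $|||\mathcal X|||^2\le\frac12\|A+B\|_{(k)}+\frac12\|A+B\|_{(k)}=\|A+B\|_{(k)}$.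
- For $z=\frac12+iy$, $\mathcal X\mathcal X^*=A^{1/2+iy}A^{1/2-iy}+B^{1/2+iy}B^{1/2-iy}=A+B$.

Given $t\in[\frac14,\frac12]$, choose a linear functional $f$ of dual norm $1$ with $f(\mathcal X(t))=|||\mathcal X(t)|||$. On the edges $|f(\mathcal X(z))|\le|||\mathcal X(z)|||\le\|A+B\|_{(k)}^{1/2}$, so the three lines theorem gives $\|N_t\|_{(k)}=|||\mathcal X(t)|||^2\le\|A+B\|_{(k)}$. $\square$

## 4. Two reflections that block the strip near $\operatorname{Re}z=0$

In terms of exponents, Section 3 covers $p\le q\le3p$. To reach all $t>0$ one would like to move the left edge to $\operatorname{Re}z=0$. This looks promising, since $N_0=B+A$, so at the real point $z=0$ the bound holds with equality. Two things go wrong.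

First, the termwise estimate (4) is special to $\frac14$. Let $n=1$, $B=1$, $A=x$ and $0<\sigma<\frac14$. The analogue of (4) on the line $\operatorname{Re}z=\sigma$ would be $x^{2\sigma}\le\frac12(1+x)$. Both sides agree at $x=1$, with slopes $2\sigma<\frac12$, so the inequality fails for $x$ slightly below $1$. The two summands of $N_t$ must therefore be treated together.

Second, on the edge $\operatorname{Re}z=0$ the bound is false, because $A^{iy}$ and $B^{iy}$ rotate the two summands in different ways. Take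
$$J_1=\begin{bmatrix}1&0\\0&-1\end{bmatrix},\quad J_2=\begin{bmatrix}-\frac12&\frac{\sqrt3}2\\\frac{\sqrt3}2&\frac12\end{bmatrix},\quad J_3=\begin{bmatrix}-\frac12&-\frac{\sqrt3}2\\-\frac{\sqrt3}2&\frac12\end{bmatrix},\qquad A=2+J_1,\quad B=2+J_2 .$$
Each $J_i$ is Hermitian with eigenvalues $\pm1$, and $J_1+J_2+J_3=0$. Directly, $J_1J_2J_1=J_3$, and since $J_1J_2+J_2J_1=-I$ we have $J_2J_1J_2=(-I-J_1J_2)J_2=-J_2-J_1=J_3$. The eigenvalues of $A$ and $B$ are $3$ and $1$. For $y=\pi/\ln3$ we have $3^{iy}=-1$, hence $A^{iy}=-J_1$ and $B^{iy}=-J_2$. So at $z=iy$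
$$\mathcal X\mathcal X^*=A^{iy}BA^{-iy}+B^{iy}AB^{-iy}=(2+J_3)+(2+J_3)=4+2J_3,\qquad A+B=4-J_3,$$
with operator norms $6$ and $5$. By continuity the edge bound also fails on $\operatorname{Re}z=\sigma$ for small $\sigma>0$. The method fails here, not inequality (2), but for small $t$ we need an argument that works at real $t$ and keeps both summands together.

## 5. A linear middle factor and a spectral threshold

Fix $0<t<\frac14$. The plan starts with a change of variables that gives the middle factors $B^{1-2t}$ and $A^{1-2t}$ exponent $1$; then the sum $N_t$ can be rewritten through the mean of the two middle matrices, which keeps the summands together.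

**Step 1: change of variables.** Put
$$s=1-2t,\qquad a=A^s,\quad b=B^s,\qquad\tau=\tfrac ts\in(0,\tfrac12),\qquad\alpha=a^\tau=A^t,\quad\beta=b^\tau=B^t,\qquad Q=\frac{a+b}2.$$
Since $1+2\tau=\frac1s$,
$$N:=N_t=\alpha b\alpha+\beta a\beta,\qquad M:=\tfrac12(a^{1+2\tau}+b^{1+2\tau})=\tfrac12(A+B).$$

**Step 2: from Ky Fan norms to a threshold.** Here we trade the first $k$ eigenvalues for a trace of positive parts. A scalar $\theta$ in a matrix formula means $\theta I$. It is enough to show $\operatorname{Tr}(\frac12N-\theta)_+\le\operatorname{Tr}(M-\theta)_+$ for all $\theta>0$. Indeed, with $\theta=\lambda_k(M)>0$,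
$$\|\tfrac12N\|_{(k)}\le k\theta+\operatorname{Tr}(\tfrac12N-\theta)_+\le k\theta+\operatorname{Tr}(M-\theta)_+=\|M\|_{(k)};$$
the last equality holds because $\lambda_j(M)\ge\theta$ for $j\le k$ and $\lambda_j(M)\le\theta$ for $j>k$. Replacing $(a,b)$ by $(ca,cb)$ multiplies both $N$ and $M$ by $c^{1+2\tau}$, so we may take $\theta=1$. By the variational principle for positive parts, we must show, for every orthogonal projection $E$,
$$\operatorname{Tr}E(\tfrac12N-1)\le\operatorname{Tr}(M-1)_+ .\tag{5}$$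

On the right of (5) we are free to insert a test projection. If $a=b$, then $M=Q^{1+2\tau}$ and the optimal test projection is the spectral projection of $Q$ for eigenvalues above $1$. We use this projection in general, and we expand $a$ and $b$ not around $Q$ but around $Q$ raised to the threshold.

**Notation for the rest of the notes.**
$$T=(Q-1)_+,\qquad R=(1-Q)_+,\qquad H=1+T=Q+R=\max(Q,1),\qquad P=1_{Q>1}=1_{H>1},$$
$$P_0=I-P,\qquad E'=I-E,\qquad\omega=H^\tau .$$
All of these except $E'$ are functions of $Q$ and commute with each other. We have $TR=0$, $PR=0$, $HP_0=P_0$, $\omega P_0=P_0$, and $0\le R\le P_0$ because $Q>0$. The symbol $\sum_{a,b}$ means the sum over the two pairs $(a,\alpha)$, $(b,\beta)$. For instance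
$$\sum_{a,b}(a-H)=2Q-2H=-2R .$$
As an illustration, if $Q=\operatorname{diag}(3,\frac12)$, then $T=\operatorname{diag}(2,0)$, $R=\operatorname{diag}(0,\frac12)$, $H=\operatorname{diag}(3,1)$ and $P=\operatorname{diag}(1,0)$.

## 6. Taylor remainders at $H=\max(Q,1)$

**Recalled fact (Daleckii–Krein).** Let $h$ be smooth on $(0,\infty)$. In an eigenbasis of $H$ with eigenvalues $z_i$, the derivative $Dh(H)[Y]$ has entries $h^{[1]}(z_i,z_j)Y_{ij}$, where $h^{[1]}(z,z')=\frac{h(z)-h(z')}{z-z'}$ for $z\ne z'$ and $h^{[1]}(z,z)=h'(z)$. For $h(x)=x^2$ the divided difference is $z_i+z_j$ and the formula says $Dh(H)[Y]=HY+YH$.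

The diagonal entries are $h'(z_i)Y_{ii}$, so for any function $F$
$$\operatorname{Tr}F(H)\,Dh(H)[Y]=\operatorname{Tr}F(H)h'(H)Y.\tag{6}$$

**Definition (remainder).** For smooth $h$ on $(0,\infty)$ put
$$\mathrm{Br}_h(a)=h(H)+Dh(H)[a-H]-h(a).$$

It is tangent minus function, and linear in $h$. For affine $h$ it vanishes. For $h(x)=x^2$ and $\delta=a-H$ it equals $H^2+H\delta+\delta H-(H+\delta)^2=-\delta^2$. We need
$$\Gamma=\mathrm{Br}_{x^{2\tau}},\qquad\gamma=\mathrm{Br}_{x^\tau},\qquad\Xi=-\mathrm{Br}_{x^{1+2\tau}},\qquad\psi(x)=x^{2\tau}-\tfrac12x^{1+2\tau},\qquad\Upsilon=\mathrm{Br}_\psi=\Gamma+\tfrac12\Xi .$$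

Two rules make these remainders usable.

**Rule 1: the linear terms cancel on $P$.** If $F(H)=F(H)P$, then by (6) and $PR=0$
$$\sum_{a,b}\operatorname{Tr}F(H)Dh(H)[a-H]=-2\operatorname{Tr}F(H)h'(H)R=0.\tag{7}$$

**Rule 2: traces of remainders are scalar double sums.** Fix orthonormal eigenbases of $a$ and $H$, with members $f_x$ (eigenvalue $x$ of $a$) and $e_z$ (eigenvalue $z$ of $H$). Sums over $x,z$ run over basis members, so multiplicities are counted. With $O_{xz}=|\langle f_x,e_z\rangle|^2$,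
$$\operatorname{Tr}F(H)\mathrm{Br}_h(a)=\sum_{x,z}O_{xz}F(z)\big[h(z)+h'(z)(x-z)-h(x)\big].\tag{8}$$
Indeed $\sum_xO_{xz}=1$ gives the first term. By (6) the second is $\sum_zF(z)h'(z)(\langle e_z,ae_z\rangle-z)$ with $\langle e_z,ae_z\rangle=\sum_xO_{xz}x$. The third is $\sum_zF(z)\langle e_z,h(a)e_z\rangle$. The bracket is a scalar tangent minus function, so its sign follows from concavity or convexity of $h$.

## 7. An exact identity and a split into two inequalities

**Step 1: rewrite $\frac12N$ through $Q$.** The aim is an exact formula for $\frac12N-1$ in which remainders appear with a favorable sign. Since $b=2Q-a$, $\alpha b\alpha=2\alpha Q\alpha-a^{1+2\tau}$, and likewise for the other term. With $Q=1+T-R$ and $\alpha^2=a^{2\tau}$,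
$$\tfrac12N=\sum_{a,b}\alpha Q\alpha-\tfrac12\sum_{a,b}a^{1+2\tau}=\sum_{a,b}\alpha T\alpha+\sum_{a,b}\psi(a)-\sum_{a,b}\alpha R\alpha .$$
Next, $\psi(a)=\psi(H)+D\psi(H)[a-H]-\Upsilon(a)$, so $\sum_{a,b}\psi(a)=2\psi(H)-2D\psi(H)[R]-\sum_{a,b}\Upsilon(a)$. Since $R=P_0RP_0$ and $H=1$ on $\operatorname{ran}P_0$, Daleckii–Krein gives $D\psi(H)[R]=\psi'(1)R$ with $\psi'(1)=2\tau-\frac12(1+2\tau)=-\frac12(1-2\tau)$. Also $2\psi(H)=H^{2\tau}(2-H)=\omega^2(1-T)$. Hence
$$\sum_{a,b}\psi(a)=\omega^2(1-T)+(1-2\tau)R-\sum_{a,b}\Upsilon(a).$$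
Put $\Phi=1-\omega^2(1-T)$. On $\operatorname{ran}P_0$ we have $\omega=1$, $T=0$, so $\Phi=\Phi P$. Altogether
$$\tfrac12N-1=\sum_{a,b}\alpha T\alpha-\Phi+(1-2\tau)R-\sum_{a,b}\alpha R\alpha-\sum_{a,b}\Upsilon(a).\tag{9}$$

**Step 2: take traces against $E$.** We compute the first two terms of (9) with $E=I-E'$, so that a full trace comes out. By (7) with $F(H)=T$ and $h=x^{2\tau}$,
$$\sum_{a,b}\operatorname{Tr}\alpha T\alpha=\sum_{a,b}\operatorname{Tr}Ta^{2\tau}=2\operatorname{Tr}T\omega^2-\sum_{a,b}\operatorname{Tr}T\,\Gamma(a),$$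
and $2T\omega^2-\Phi=\omega^2(1+T)-1=H^{1+2\tau}-1$. Therefore
$$\operatorname{Tr}E(\tfrac12N-1)=\operatorname{Tr}(H^{1+2\tau}-1)-\sum_{a,b}\operatorname{Tr}T\Gamma(a)+\operatorname{Tr}E'\Big(\Phi-\sum_{a,b}\alpha T\alpha\Big)+\operatorname{Tr}E\Big[(1-2\tau)R-\sum_{a,b}\alpha R\alpha-\sum_{a,b}\Upsilon(a)\Big].$$

**Step 3: bound the right side of (5) from below.** We insert the test projection $P$. Since $a^{1+2\tau}=H^{1+2\tau}+D(x^{1+2\tau})(H)[a-H]+\Xi(a)$ and the linear terms cancel on $P$,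
$$\operatorname{Tr}(M-1)_+\ge\operatorname{Tr}P(M-1)=\operatorname{Tr}(H^{1+2\tau}-1)+\tfrac12\sum_{a,b}\operatorname{Tr}P\,\Xi(a),$$
where $\operatorname{Tr}P(H^{1+2\tau}-1)=\operatorname{Tr}(H^{1+2\tau}-1)$ because $H=1$ on $\operatorname{ran}P_0$. The main terms agree, so (5) follows from
$$\operatorname{Tr}E'\Big(\Phi-\sum_{a,b}\alpha T\alpha\Big)+\operatorname{Tr}E\Big[(1-2\tau)R-\sum_{a,b}\alpha R\alpha-\sum_{a,b}\Upsilon(a)\Big]\le\sum_{a,b}\operatorname{Tr}T\Gamma(a)+\tfrac12\sum_{a,b}\operatorname{Tr}P\,\Xi(a).\tag{10}$$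

**Step 4: split the budget.** The $E'$ term lives where $Q>1$ and the $E$ term contains $R$, which lives where $Q<1$. We prove separate inequalities for them, letting the first hand over part of the right side of (10) to the second. Define
$$\mathrm{Pay}(a)=\tfrac12\operatorname{Tr}H^{-1}P\,\Xi(a)\ge0,$$
nonnegative by (8) and convexity of $x^{1+2\tau}$. We shall show, for every projection $E$,
$$\operatorname{Tr}E'\Big(\Phi-\sum_{a,b}\alpha T\alpha\Big)\le\sum_{a,b}\Big(\operatorname{Tr}T\Gamma(a)+\tfrac12\operatorname{Tr}P\,\Xi(a)-\mathrm{Pay}(a)\Big),\tag{11}$$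
$$\operatorname{Tr}E\big[\tfrac12(1-2\tau)R-\alpha R\alpha-\Upsilon(a)\big]\le\mathrm{Pay}(a),\quad\text{and the same for }(b,\beta).\tag{12}$$
Adding (11) and both instances of (12) gives (10).

## 8. Inequality (11): a commutation trick and a factored scalar inequality

**Step 1: bound the left side by a quadratic expression in a defect.** We measure how far the mean of $\alpha,\beta$ falls below $\omega$. Let $g=\frac{\alpha+\beta}2$ and $\rho=\omega-g$. The function $x^\tau$, $0<\tau<1$, is operator concave, so $0\le g\le Q^\tau$, and $Q^\tau\le H^\tau=\omega$ since $Q\le H$ (operator monotonicity, or simply because they commute). Hence $0\le\rho\le\omega$.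

Since $\omega\ge1$, $\Phi=1-\omega^2+\omega^2T\le\omega T\omega$. Writing $\alpha,\beta$ as $g\pm\frac{\alpha-\beta}2$,
$$\sum_{a,b}\alpha T\alpha=2gTg+\tfrac12(\alpha-\beta)T(\alpha-\beta)\ge2gTg.$$
Therefore
$$\Phi-\sum_{a,b}\alpha T\alpha\le\omega T\omega-2(\omega-\rho)T(\omega-\rho)=2\rho T\rho-(\omega-2\rho)T(\omega-2\rho)\le2\rho T\rho .$$
The middle equality holds since both sides expand to $-\omega T\omega+2\omega T\rho+2\rho T\omega-2\rho T\rho$. Thus the left side of (11) is at most $2\operatorname{Tr}E'\rho T\rho\le2\operatorname{Tr}T\rho^2$.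

**Step 2: make it linear in $\rho$.** Linear expressions in $\rho$ are remainders, to which (8) applies. If $\rho$ and $\omega$ commuted, $\rho\le\omega$ would give $\rho^2\le\omega\rho$ at once; the following replaces commutation. Write $\rho=\omega^{1/2}S\omega^{1/2}$; then $0\le S\le1$. In an eigenbasis of $H$, the matrices $T$ and $\omega$ are diagonal with entries $T_i,\omega_i$, nondecreasing functions of the eigenvalue of $H$. So
$$\operatorname{Tr}T\rho^2=\operatorname{Tr}T\omega S\omega S=\sum_{i,j}|S_{ij}|^2\,\tfrac12\big[T_i\omega_i\omega_j+T_j\omega_j\omega_i\big]\le\sum_{i,j}|S_{ij}|^2\,\tfrac12\big[T_i\omega_i^2+T_j\omega_j^2\big]=\operatorname{Tr}T\omega^2S^2,$$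
because $(T_i\omega_i-T_j\omega_j)(\omega_i-\omega_j)\ge0$. As $S^2\le S$ and $T\omega^2\ge0$,
$$\operatorname{Tr}T\omega^2S^2\le\operatorname{Tr}T\omega^2S=\operatorname{Tr}T\omega\rho .$$
Finally $2\rho=\sum_{a,b}(\omega-\alpha)$, and the linear terms cancel for $F(H)=T\omega$, so $2\operatorname{Tr}T\omega\rho=\sum_{a,b}\operatorname{Tr}T\omega\,\gamma(a)$. The left side of (11) is at most $\sum_{a,b}\operatorname{Tr}T\omega\,\gamma(a)$.

**Step 3: a scalar inequality.** It remains to compare, for each of $a,b$ separately, remainders of three different powers. Apply (8) to each, with $r=x/z$ and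
$$\xi(r)=r^{1+2\tau}-1-(1+2\tau)(r-1)\ge0 .$$
A power $z^{2\tau}$ comes out of each term, and
$$\operatorname{Tr}T\Gamma(a)+\tfrac12\operatorname{Tr}P\,\Xi(a)-\operatorname{Tr}T\omega\,\gamma(a)$$
$$=\sum_{x,\,z>1}O_{xz}z^{2\tau}\Big\{(z-1)\big[1+2\tau(r-1)-r^{2\tau}\big]+\tfrac12z\,\xi(r)-(z-1)\big[1+\tau(r-1)-r^\tau\big]\Big\}$$
$$=\sum_{x,\,z>1}O_{xz}z^{2\tau}\Big\{(z-1)\big[\tau(r-1)+r^\tau-r^{2\tau}+\tfrac12\xi(r)\big]+\tfrac12\xi(r)\Big\}.$$
Inserting $\xi$, the square bracket in the last line is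
$$\tfrac12\big(2r^\tau-2r^{2\tau}+r^{1+2\tau}-r\big)=\tfrac12r^\tau(1-r^\tau)(2-r^{1-\tau}-r)\ge0 .$$
Multiplying out confirms the factorization: $(1-r^\tau)(2-r^{1-\tau}-r)=2-r^{1-\tau}-2r^\tau+r^{1+\tau}$, the terms $\mp r$ canceling. The last two factors are both $\ge0$ for $r\le1$ and both $\le0$ for $r\ge1$. Hence the sum is at least
$$\tfrac12\sum_{x,\,z>1}O_{xz}z^{2\tau}\xi(x/z)=\mathrm{Pay}(a),$$
where the equality is (8) with $F(z)=\frac12z^{-1}1_{z>1}$. So $\operatorname{Tr}T\omega\,\gamma(a)\le\operatorname{Tr}T\Gamma(a)+\frac12\operatorname{Tr}P\,\Xi(a)-\mathrm{Pay}(a)$. Adding the same for $b$ proves (11). $\square$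

## 9. Inequality (12): reduction to an operator inequality

The simplest instance shows what (12) is about. Let $n=1$ and $Q\le1$. Then $H=1$, $P=0$, $\mathrm{Pay}(a)=0$, and for $E=1$ the claim is $\kappa R-\alpha^2R\le\Upsilon(a)$ with
$$\kappa=\tfrac12(1-2\tau)\in(0,\tfrac12).$$
The right side is nonnegative because $\psi$ is concave. The left side can be positive only if $\alpha^2<\kappa$, so $\alpha$ must be at a definite distance from $1$, and then the remainder is not small. To use this, we bound the left side by a multiple of $(1-\alpha)^2$.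

**Step 1: bring in $1-\alpha$.** Let
$$C_0=\frac\kappa{1-\kappa}=\frac{1-2\tau}{1+2\tau}.$$
For a seminorm from a positive semidefinite form, convexity of the square applied to $u+v=\kappa\frac u\kappa+(1-\kappa)\frac v{1-\kappa}$ gives $\kappa|u+v|^2\le|u|^2+\frac\kappa{1-\kappa}|v|^2$. Use the form of $R$ and $w=\alpha w+(1-\alpha)w$:
$$\kappa R-\alpha R\alpha\le C_0(1-\alpha)R(1-\alpha)\le C_0(1-\alpha)P_0(1-\alpha).$$
So (12) follows if we find an operator $D\ge0$ with
$$C_0(1-\alpha)P_0(1-\alpha)\le\Upsilon(a)+D,\qquad\operatorname{Tr}D\le\mathrm{Pay}(a),\tag{13}$$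
because then the left side of (12) is at most $\operatorname{Tr}ED\le\operatorname{Tr}D$. If $P_0=0$, take $D=0$: formula (15) below shows $\Upsilon(a)\ge0$. Assume $P_0\ne0$ from now on.

**Step 2: integral formulas.** We represent both sides of (13) by resolvents, where Cauchy–Schwarz is available. Let $c_\sigma=\frac{\sin\pi\sigma}\pi$. The classical integral $\int_0^\infty\frac{\lambda^{\sigma-1}}{x+\lambda}d\lambda=\frac\pi{\sin\pi\sigma}x^{\sigma-1}$ gives, for $0<\sigma<1$ and $x>0$,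
$$x^\sigma=c_\sigma\int_0^\infty\lambda^\sigma\Big(\frac1\lambda-\frac1{x+\lambda}\Big)d\lambda .$$
Multiplying the case $\sigma=2\tau$, written as $c_{2\tau}\int_0^\infty\lambda^{2\tau-1}\frac x{x+\lambda}d\lambda$, by $x$,
$$x^{1+2\tau}=c_{2\tau}\int_0^\infty\lambda^{2\tau-1}\frac{x^2}{x+\lambda}d\lambda=c_{2\tau}\int_0^\infty\lambda^{2\tau-1}\Big(x-\lambda+\frac{\lambda^2}{x+\lambda}\Big)d\lambda .$$
Let $\delta=a-H$. Applying $(a+\lambda)^{-1}-(H+\lambda)^{-1}=-(H+\lambda)^{-1}\delta(a+\lambda)^{-1}=-(a+\lambda)^{-1}\delta(H+\lambda)^{-1}$ twice,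
$$\Delta_\lambda:=(a+\lambda)^{-1}-(H+\lambda)^{-1}+(H+\lambda)^{-1}\delta(H+\lambda)^{-1}=(H+\lambda)^{-1}\delta(a+\lambda)^{-1}\delta(H+\lambda)^{-1}\ge0.\tag{14}$$
For $h(x)=\frac1{x+\lambda}$ we have $Dh(H)[\delta]=-(H+\lambda)^{-1}\delta(H+\lambda)^{-1}$, so $\mathrm{Br}_h(a)=-\Delta_\lambda$, while affine functions have $\mathrm{Br}=0$. By Daleckii–Krein, $\mathrm{Br}_h(a)$ depends linearly on the finitely many numbers $h(z),h'(z),h(x)$ at eigenvalues $z$ of $H$ and $x$ of $a$. In the two integrals above these values, and the derivatives, may be computed under the integral sign. Thus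
$$\Gamma(a)=c_{2\tau}\int_0^\infty\lambda^{2\tau}\Delta_\lambda\,d\lambda,\quad\Xi(a)=c_{2\tau}\int_0^\infty\lambda^{1+2\tau}\Delta_\lambda\,d\lambda,\quad\Upsilon(a)=c_{2\tau}\int_0^\infty\lambda^{2\tau}\big(1+\tfrac\lambda2\big)\Delta_\lambda\,d\lambda .\tag{15}$$
They converge because the norm of $\Delta_\lambda$ is $O((1+\lambda)^{-3})$ (recall $a,H>0$) and $2\tau<1$. In the same way
$$\omega-\alpha=-c_\tau\int_0^\infty\lambda^\tau(a+\lambda)^{-1}\delta(H+\lambda)^{-1}d\lambda.\tag{16}$$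
Finally $\langle e_z,\delta f_x\rangle=(x-z)\langle e_z,f_x\rangle$, so (14) gives
$$\operatorname{Tr}F(H)\Delta_\lambda=\sum_{x,z}O_{xz}F(z)\frac{(x-z)^2}{(z+\lambda)^2(x+\lambda)}.\tag{17}$$

**Step 3: the scalar quantity to estimate, and the obstruction.** We test (13) on a vector. Inner products are linear in the second variable. Fix $w$ and a unit vector $y\in\operatorname{ran}P_0$. As $\omega y=y$, (16) gives
$$L:=\langle y,(1-\alpha)w\rangle=\langle y,(\omega-\alpha)w\rangle=-c_\tau\int_0^\infty\lambda^\tau\langle y,(a+\lambda)^{-1}u_\lambda\rangle d\lambda,\qquad u_\lambda=\delta(H+\lambda)^{-1}w,$$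
and $\langle w,\Delta_\lambda w\rangle=\langle u_\lambda,(a+\lambda)^{-1}u_\lambda\rangle$. The supremum of $|L|^2$ over $y$ is $\langle w,(1-\alpha)P_0(1-\alpha)w\rangle$. So we must bound $C_0|L|^2$ by $\langle w,\Upsilon(a)w\rangle$ plus an error.

For large $\lambda$, Cauchy–Schwarz in the form of $(a+\lambda)^{-1}$, with $\langle y,(a+\lambda)^{-1}y\rangle\le\frac1\lambda$, will suffice. Near $\lambda=0$ this is too lossy: it leads to the divergent integral $\int_0\frac{d\lambda}\lambda$ (see Step 5). If $H$ were the identity, we would have $u_\lambda=(1+\lambda)^{-1}u$ with $u$ independent of $\lambda$, and for small $\lambda$ we could first integrate in $\lambda$, obtaining a function of $a$ applied to $u$, and only then take norms. In general $u_\lambda$ is not a multiple of a fixed vector, but the deviation is controlled by $1-H^{-1}$. Indeed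
$$(H+\lambda)^{-1}-(1+\lambda)^{-1}H^{-1}=\tfrac\lambda{1+\lambda}(H+\lambda)^{-1}(1-H^{-1}),$$
and so
$$u_\lambda=(1+\lambda)^{-1}u+d_\lambda,\qquad u=\delta H^{-1}w,\qquad d_\lambda=\tfrac\lambda{1+\lambda}\,\delta(H+\lambda)^{-1}v,\qquad v=(1-H^{-1})w,$$
$$\langle d_\lambda,(a+\lambda)^{-1}d_\lambda\rangle=\tfrac{\lambda^2}{(1+\lambda)^2}\langle v,\Delta_\lambda v\rangle\le\lambda^2\langle v,\Delta_\lambda v\rangle.\tag{18}$$
The factor $\lambda^2$ is what makes $d_\lambda$ harmless near $0$. Cut at $\lambda_0=\frac1{10}$ and put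
$$\mathcal E(w)=c_{2\tau}\int_0^{\lambda_0}\lambda^{1+2\tau}\langle v,\Delta_\lambda v\rangle d\lambda,\qquad\Upsilon_>(w)=c_{2\tau}\int_{\lambda_0}^\infty\lambda^{2\tau}\big(1+\tfrac\lambda2\big)\langle w,\Delta_\lambda w\rangle d\lambda .$$
Both are positive semidefinite quadratic forms in $w$. The operator $D$ will be a constant times the operator of $\mathcal E$, which contains $1-H^{-1}$ on both sides and vanishes where $H=1$.

## 10. Inequality (12): the estimate with explicit constants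

**Step 4: a lower bound for $\Upsilon$.** We replace $u_\lambda$ by $(1+\lambda)^{-1}u$ in the part $\lambda<\lambda_0$ of $\Upsilon$, at the price of a multiple of $\mathcal E$. For $0<\eta<1$ and a seminorm from a positive semidefinite form,
$$|u'+d|^2\ge\eta|u'|^2-\tfrac\eta{1-\eta}|d|^2 .$$
This follows from $|u'|^2\le(1+\varepsilon)|u'+d|^2+(1+\frac1\varepsilon)|d|^2$ with $1+\varepsilon=\frac1\eta$, for which $\eta(1+\frac1\varepsilon)=\frac\eta{1-\eta}$. For $0<\lambda<\lambda_0$ choose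
$$\eta=(1-10\lambda)\frac{(1+\lambda)^2}{1+\lambda/2}.$$
Since $(1+\lambda)^2\le(1+2\lambda)(1+\frac\lambda2)$, we have $0<\eta\le(1-10\lambda)(1+2\lambda)\le1-8\lambda$. So $\frac\eta{1-\eta}\le\frac1{8\lambda}$. Apply the inequality in the norm $\langle\cdot,(a+\lambda)^{-1}\cdot\rangle^{1/2}$ with $u'=(1+\lambda)^{-1}u$, $d=d_\lambda$, multiply by $1+\frac\lambda2$, and use (18) and $\frac{1+\lambda/2}8\le\frac{1.05}8=0.13125$:
$$\big(1+\tfrac\lambda2\big)\langle w,\Delta_\lambda w\rangle\ge(1-10\lambda)\langle u,(a+\lambda)^{-1}u\rangle-0.13125\,\lambda\langle v,\Delta_\lambda v\rangle .$$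
Integrate over $(0,\lambda_0)$ against $c_{2\tau}\lambda^{2\tau}$ and add the part $\lambda>\lambda_0$:
$$\langle w,\Upsilon(a)w\rangle\ge\langle u,\Psi(a)u\rangle-0.13125\,\mathcal E(w)+\Upsilon_>(w),\qquad\Psi(x)=c_{2\tau}\int_0^{\lambda_0}\frac{\lambda^{2\tau}(1-10\lambda)}{x+\lambda}d\lambda.\tag{19}$$

**Step 5: an upper bound for $L$.** We split $L$ so that each piece is bounded by one term of (19). Up to sign $L=L_1+L_2+L_3$: $L_1$ and $L_2$ come from $\lambda<\lambda_0$ with the parts $(1+\lambda)^{-1}u$ and $d_\lambda$ of $u_\lambda$, and $L_3$ comes from $\lambda>\lambda_0$. Put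
$$m_\tau=\frac{c_\tau^2}{c_{2\tau}}=\frac{\tan\pi\tau}{2\pi}.$$

*The piece $L_3$.* By Cauchy–Schwarz in the form of $(a+\lambda)^{-1}$ and then in the integral, with $\lambda^{\tau-1/2}=[\lambda(1+\frac\lambda2)]^{-1/2}\cdot[\lambda^{2\tau}(1+\frac\lambda2)]^{1/2}$,
$$|L_3|^2\le\Big(c_\tau\int_{\lambda_0}^\infty\lambda^{\tau-1/2}\langle w,\Delta_\lambda w\rangle^{1/2}d\lambda\Big)^2\le m_\tau\int_{\lambda_0}^\infty\frac{d\lambda}{\lambda(1+\lambda/2)}\;\Upsilon_>(w)=m_\tau\ln21\;\Upsilon_>(w).$$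
The integral is $\big[\ln\frac\lambda{1+\lambda/2}\big]_{1/10}^\infty=\ln2+\ln10.5=\ln21$. (With lower limit $0$ it would diverge.)

*The piece $L_2$.* By (18), $|\langle y,(a+\lambda)^{-1}d_\lambda\rangle|\le\lambda^{-1/2}\cdot\lambda\langle v,\Delta_\lambda v\rangle^{1/2}$, so
$$|L_2|^2\le\Big(c_\tau\int_0^{\lambda_0}\lambda^{\tau+1/2}\langle v,\Delta_\lambda v\rangle^{1/2}d\lambda\Big)^2\le c_\tau^2\,\lambda_0\int_0^{\lambda_0}\lambda^{1+2\tau}\langle v,\Delta_\lambda v\rangle d\lambda=m_\tau\lambda_0\,\mathcal E(w).$$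

*The piece $L_1$.* Here $L_1=\langle y,\tilde\chi(a)u\rangle$ with $\tilde\chi(x)=c_\tau\int_0^{\lambda_0}\frac{\lambda^\tau}{(1+\lambda)(x+\lambda)}d\lambda\le\chi(x)$, where
$$\chi(x)=c_\tau\int_0^{\lambda_0}\frac{\lambda^\tau}{x+\lambda}d\lambda,\qquad\text{so}\qquad|L_1|^2\le\langle u,\tilde\chi(a)^2u\rangle\le\langle u,\chi(a)^2u\rangle .$$

**Step 6: comparing $\chi^2$ with $\Psi$.** To match $L_1$ with the first term of (19) we claim
$$\chi(x)^2\le C_1\Psi(x)\quad(x\ge0),\qquad C_1=\frac{2(1+2\tau)m_\tau}\tau.\tag{20}$$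
The constant is forced by $x=0$: $\chi(0)=\frac{c_\tau\lambda_0^\tau}\tau$ and $\Psi(0)=c_{2\tau}\lambda_0^{2\tau}\big(\frac1{2\tau}-\frac1{1+2\tau}\big)=\frac{c_{2\tau}\lambda_0^{2\tau}}{2\tau(1+2\tau)}$, so $\frac{\chi(0)^2}{\Psi(0)}=C_1$. It remains to prove $\big(\frac{\chi(x)}{\chi(0)}\big)^2\le\frac{\Psi(x)}{\Psi(0)}$. Let $h(\mu)=\frac\mu{x/\lambda_0+\mu}$ on $(0,1]$; it is nondecreasing with values in $[0,1]$. Substituting $\lambda=\lambda_0\mu$,
$$\frac{\chi(x)}{\chi(0)}=\mathbb E_1h,\qquad\frac{\Psi(x)}{\Psi(0)}=\mathbb E_2h,$$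
for the probability densities $\tau\mu^{\tau-1}$ and $2\tau(1+2\tau)\mu^{2\tau-1}(1-\mu)$ on $(0,1)$. Let $\mu_1,\mu_2$ be independent with the first law. As $0\le h\le1$ and $h$ is nondecreasing,
$$(\mathbb E_1h)^2=\mathbb E\,h(\mu_1)h(\mu_2)\le\mathbb E\,h(\min(\mu_1,\mu_2)).$$
The minimum has distribution function $1-(1-\mu^\tau)^2=2\mu^\tau-\mu^{2\tau}$, and the second law has $(1+2\tau)\mu^{2\tau}-2\tau\mu^{1+2\tau}$. The latter is at most the former if and only if $(1+\tau)\mu^\tau-\tau\mu^{1+\tau}\le1$ (collect terms and divide by $2\mu^\tau$). The left side has derivative $\tau(1+\tau)\mu^{\tau-1}(1-\mu)\ge0$ on $(0,1]$ and value $1$ at $\mu=1$, so this holds. Hence the second law stochastically dominates the minimum, and since $h$ is nondecreasing, $\mathbb E\,h(\min(\mu_1,\mu_2))\le\mathbb E_2h$. This proves (20).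

**Step 7: the constants fit.** We must check that the weights needed to recombine $L_1,L_2,L_3$ sum to $1$. First, for $0<x<\frac\pi2$,
$$\frac{\tan x}x\le\frac{\pi^2}{\pi^2-4x^2}.$$
Indeed $\tan x=\sum_{j\ge1}\frac{8x}{(2j-1)^2\pi^2-4x^2}$, each ratio $\frac{\pi^2-4x^2}{(2j-1)^2\pi^2-4x^2}$ is at most $\frac1{(2j-1)^2}$, and $\sum_j\frac8{(2j-1)^2}=\pi^2$. With $x=\pi\tau$ we get $m_\tau\le\frac\tau{2(1-4\tau^2)}$, hence
$$C_0C_1=\frac{2(1-2\tau)m_\tau}\tau\le\frac1{1+2\tau},\qquad C_0m_\tau\le\frac\tau{2(1+2\tau)^2}.$$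
Let $\theta_1=C_0C_1$, $\theta_3=C_0m_\tau\ln21$, $\theta_2=1-\theta_1-\theta_3$. We have $\ln21<3.05$, because $e^{3.05}>20.08\cdot1.05>21$. Since $\frac{3.05+0.36}2=1.705$,
$$C_0C_1+C_0m_\tau(\ln21+0.36)\le\frac1{1+2\tau}+\frac{1.705\,\tau}{(1+2\tau)^2}\le1,$$
the last step because $1-\frac1{1+2\tau}=\frac{2\tau(1+2\tau)}{(1+2\tau)^2}\ge\frac{1.705\,\tau}{(1+2\tau)^2}$. Hence $\theta_2\ge0.36\,C_0m_\tau>0$.

**Step 8: the operator inequality in (13).** Now we recombine. Since $\theta_i>0$ and $\theta_1+\theta_2+\theta_3=1$, Cauchy–Schwarz gives $|L|^2\le\sum_i\frac{|L_i|^2}{\theta_i}$. By Steps 5 and 6, and then (19),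
$$C_0|L|^2\le\langle u,\Psi(a)u\rangle+\Upsilon_>(w)+\frac{C_0m_\tau\lambda_0}{\theta_2}\mathcal E(w)\le\langle w,\Upsilon(a)w\rangle+K\,\mathcal E(w),$$
$$K=0.13125+\frac{C_0m_\tau}{10\,\theta_2}\le0.13125+\frac1{3.6}<0.4091 .$$
The right side does not depend on $y$. The supremum over unit vectors $y\in\operatorname{ran}P_0$ turns $|L|^2$ into $\langle w,(1-\alpha)P_0(1-\alpha)w\rangle$. This is the first part of (13) with $D=K\mathcal E$, where $\mathcal E$ now also denotes the positive semidefinite operator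
$$\mathcal E=c_{2\tau}\int_0^{\lambda_0}\lambda^{1+2\tau}(1-H^{-1})\Delta_\lambda(1-H^{-1})\,d\lambda .$$

**Step 9: the trace of $D$.** It remains to check that $\mathrm{Pay}(a)$ covers $\operatorname{Tr}D$. Let
$$q(\lambda)=\frac{\lambda^{1+2\tau}}{(z+\lambda)^2(x+\lambda)},\qquad G_\Lambda(x,z)=\int_0^\Lambda q(\lambda)\,d\lambda .$$
By (17) with $F(z)=(1-\frac1z)^2$, and by (15) and (17) with $F(z)=\frac12z^{-1}1_{z>1}$,
$$\operatorname{Tr}\mathcal E=c_{2\tau}\sum_{x,\,z>1}O_{xz}\big(1-\tfrac1z\big)^2(x-z)^2G_{\lambda_0}(x,z),\qquad\mathrm{Pay}(a)=\tfrac12c_{2\tau}\sum_{x,\,z>1}O_{xz}z^{-1}(x-z)^2G_\infty(x,z).$$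
We need a gain of $z^{-1}$ in $G_{\lambda_0}$ against $G_\infty$, and it comes from rescaling $\lambda$ by $z$. For $z\ge1$,
$$\frac{q(z\lambda)}{q(\lambda)}=\frac{z^{1+2\tau}(z+\lambda)^2(x+\lambda)}{z^2(1+\lambda)^2(x+z\lambda)}\ge\frac{z^{2\tau}}{(1+\lambda)^2},$$
because $(z+\lambda)^2(x+\lambda)\ge z^2(x+\lambda)\ge z(x+z\lambda)$. Therefore
$$G_{\lambda_0}\le(1+\lambda_0)^2z^{-2\tau}\int_0^{\lambda_0}q(z\lambda)\,d\lambda=1.21\,z^{-1-2\tau}\int_0^{z\lambda_0}q(\lambda)\,d\lambda\le1.21\,z^{-1}G_\infty .$$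
With $(1-\frac1z)^2\le1$ this yields $\operatorname{Tr}\mathcal E\le2.42\,\mathrm{Pay}(a)$, and
$$\operatorname{Tr}D=K\operatorname{Tr}\mathcal E\le0.4091\cdot2.42\;\mathrm{Pay}(a)\le\mathrm{Pay}(a),$$
since $0.4091\cdot2.42=0.990022$. This proves (13), hence (12) for $(a,\alpha)$. The argument for $(b,\beta)$ is identical: it used only $a>0$, the operators $H,P,P_0,R$, which are symmetric in $a,b$, and $0\le R\le P_0$. $\square$

**Completion of the proof of Theorems A and B.** Inequalities (11) and (12) give (10), hence (5) for every projection $E$, hence by Section 5 the bound (2) for $0<t<\frac14$ and all $k$. Section 3 gives (2) for $\frac14\le t\le\frac12$. By Section 2, (2) implies the remaining claim of Theorem B, and Theorem A is the case $\zeta_1=\zeta_2=1$. $\blacksquare$
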